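\title{Hamiltonian graphs of large minimum degree\\ with no 2-factor with two components}

\begin{abstract}
For all $d\ge 3$, $q\ge 2$ and all sufficiently large $n$ we construct a hamiltonian graph on $n$ vertices with minimum degree at least $d$ in which the number of components of every 2-factor is congruent to $1$ modulo $q$. In particular there are hamiltonian graphs of minimum degree at least five with no 2-factor with two components. For fixed $q$ the minimum degree can be taken of order $\log n/\log\log n$. The proof is self-contained. A degree count turns the 2-factors into assignments of path ends to the nodes of a tree, and the components are then counted exactly.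
\end{abstract}

\section{The question and the result}\label{sec:intro}

Graphs are finite and simple, and $\delta(G)$ is the minimum degree of $G$. A \emph{2-factor} of $G$ is a spanning subgraph in which every vertex has degree $2$; each of its components is a cycle. A \emph{hamiltonian cycle} is a 2-factor with one component, and $G$ is \emph{hamiltonian} if it has one. A hamiltonian graph realizes the smallest possible number of components, and it is natural to ask how many further edges force the next value, two.

The basic move is an exchange of two edges. Let $v_1v_2\cdots v_n$ be a hamiltonian cycle. If $v_1v_j$ and $v_{j+1}v_n$ are edges for some $j$ with $3\le j\le n-3$, then the cycles $v_1\cdots v_j$ and $v_{j+1}\cdots v_n$ form a 2-factor with two components. Such a $j$ exists when $\delta(G)\ge n/2+2$. Indeed, among the $n-5$ candidates, $v_1v_j$ is an edge for at least $\delta(G)-4$ of them (only the neighbors $v_2,v_{n-2},v_{n-1},v_n$ are lost), $v_{j+1}v_n$ is an edge for at least $\delta(G)-4$ of them (only $v_1,v_2,v_3,v_{n-1}$ are lost), and $2(\delta(G)-4)>n-5$.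

Small degree forces nothing. There are infinitely many hamiltonian graphs of minimum degree four with no 2-factor with two components. Let $K_5-e$ be $K_5$ minus an edge, and replace each vertex of a cycle of length $m\ge3$ by a copy of $K_5-e$, attaching the two cycle edges to the two nonadjacent vertices $a,b$ of the copy, so that the result is 4-regular. Any two of the $m$ connecting edges form an edge cut, and a cycle meets an edge cut in an even number of edges, so a 2-factor uses all connecting edges or none. If it uses all, it crosses each copy along an $a$--$b$ path with at least three vertices; the at most two remaining vertices cannot carry a cycle, so the path covers the copy and the 2-factor is a hamiltonian cycle. If it uses none, each copy is covered by a single 5-cycle and there are $m$ components.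

This example owes everything to the smallness of $K_5$. With $K_{d+1}-e$ and $d\ge5$ in its place, one copy can be crossed along a path with three vertices, and its other $d-2\ge3$ vertices carry a second cycle. One might therefore guess that degree five, or at least some constant degree, supplies enough chords to split a hamiltonian cycle in two. The problem posed in \cite{problem} is the following.

\begin{quote}
Is there a hamiltonian graph of minimum degree at least five that has no 2-factor with two components?
\end{quote}

The answer is yes, and no constant degree changes it.

\begin{theorem}\label{thm:main}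
Let $d\ge 3$, $q\ge 2$ and $D=d-2$. There is an integer $k\le 2^{qD+1}(D!)^q$ such that for every $n\ge 3k$ there is a hamiltonian graph $G$ on $n$ vertices with $\delta(G)\ge d$ in which the number of components of every 2-factor is congruent to $1$ modulo $q$.
\end{theorem}

For $d=5$ and $q=2$ we have $3k\le 3\cdot2^7\cdot 6^2=13824$. So for every $n\ge13824$ there is a hamiltonian graph on $n$ vertices with $\delta\ge5$ all of whose 2-factors have an odd number of components; none has two. For general $q$, no integer $j$ with $2\le j\le q$ is congruent to $1$ modulo $q$, and the bound on $k$ lets $d$ grow with $n$.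

\begin{corollary}\label{cor:growth}
For all $d\ge3$ and $q\ge2$ there are hamiltonian graphs with $\delta\ge d$ that have no 2-factor with exactly $j$ components for any $j$ with $2\le j\le q$. For each fixed $q$ there is $c_q>0$ such that for all large $n$ there is such a graph of order $n$ with $\delta\ge c_q\log n/\log\log n$.
\end{corollary}

The proof uses no outside results. Section~\ref{sec:frames} describes graphs whose 2-factors all have one rigid shape, and Section~\ref{sec:example} works out a 15-vertex example. Section~\ref{sec:count} gives an exact formula for the number of components when the graph is built on a tree, and Section~\ref{sec:tree} chooses the tree.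

\section{Hubs and strands}\label{sec:frames}

A graph of large minimum degree tends to have many 2-factors, and we must control all of them. The first step is to make most edges unusable. If deleting $k$ vertices leaves $k$ induced paths, then the $2k$ edges of a 2-factor at the deleted vertices are all needed to serve the ends of these paths.

Let $V$ be a cyclically ordered set of $k$ \emph{nodes}, and let $v^+$ be the successor of $v$. Each node $v$ has two \emph{ends} $x_v^L$ and $x_v^R$, of \emph{sides} $L$ and $R$; their \emph{home} is $v$. Each end $x$ has a \emph{list} $N(x)\subseteq V$ that contains its home. For $n\ge 3k$ define a graph $G=G(V,N,n)$ as follows.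
\begin{itemize}
\item There is a vertex $h_v$, called a \emph{hub}, for each node $v$. The hubs form a clique $H$.
\item The $2k$ ends are vertices. For each $v$, the ends $x_v^R$ and $x_{v^+}^L$ are joined by a path $P_v$, called a \emph{strand}. All strands are single edges except one, which has $n-3k$ interior vertices. Each interior vertex is joined to all of $H$.
\item Each end $x$ is joined to $h_u$ for every $u\in N(x)$.
\end{itemize}
There are no other vertices or edges, so $G$ has $n$ vertices and $G-H$ is the disjoint union of the $k$ strands.

\begin{lemma}\label{lem:basic}
The graph $G$ is hamiltonian, and $\delta(G)\ge\min\{k+1,\ 1+\min_x|N(x)|\}$.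
\end{lemma}

\begin{proof}
The strands and the paths $x_v^Lh_vx_v^R$ form a hamiltonian cycle. An end $x$ has degree $1+|N(x)|$, an interior vertex of a strand has degree $k+2$, and $h_v$ is adjacent to the other $k-1$ hubs and to $x_v^L,x_v^R$.
\end{proof}

An \emph{assignment} is a map $\varphi$ from the set of ends to $V$ with $\varphi(x)\in N(x)$ for every end $x$ and $|\varphi^{-1}(v)|=2$ for every node $v$. Let $\Gamma(\varphi)$ be the multigraph on the set of ends with a \emph{strand edge} $x_v^Rx_{v^+}^L$ and a \emph{pair edge} joining the two ends in $\varphi^{-1}(v)$, for each $v$. Each kind of edge forms a perfect matching, so $\Gamma(\varphi)$ is 2-regular and its components are cycles; a strand edge parallel to a pair edge counts as a cycle of length two, a \emph{digon}.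

\begin{lemma}\label{lem:rigid}
The 2-factors of $G$ are exactly the subgraphs consisting of all strands and the edges $xh_{\varphi(x)}$ \textup{(}$x$ an end\textup{)}, for an assignment $\varphi$. The number of components of such a 2-factor is the number of cycles of $\Gamma(\varphi)$.
\end{lemma}

\begin{proof}
In a subgraph of this form every vertex has degree $2$. Conversely, let $F$ be a 2-factor, and for a strand $P$ with $p$ vertices let $e_F(P,H)$ be the number of edges of $F$ between $P$ and $H$. Since $P$ is a component of $G-H$, summing the degrees in $F$ over $P$ gives
\[
2p=2|E(F)\cap E(P)|+e_F(P,H)\le 2(p-1)+e_F(P,H).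
\]
So $e_F(P,H)\ge2$, with equality if and only if $E(P)\subseteq E(F)$. The sum of $e_F(P,H)$ over the $k$ strands is at most $2k$, the total degree of the hubs in $F$, with equality only if $F$ has no edge inside $H$. Hence equality holds throughout: $F$ contains every strand and no edge inside $H$. An interior vertex of a strand then has no edge of $F$ to $H$, an end $x$ has exactly one, say $xh_{\varphi(x)}$, and both edges of $F$ at each hub go to ends. Thus $\varphi$ is an assignment. Finally, $F$ arises from $\Gamma(\varphi)$ by subdividing the pair edge $\varphi^{-1}(v)$ with $h_v$ and replacing each strand edge by its strand, and subdividing edges does not change the number of components.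
\end{proof}

The clique on $H$ and the long strand thus provide degree and order at no cost. What remains is to find lists of size at least $d-1$ for which every $\Gamma(\varphi)$ has $1$ modulo $q$ cycles. The assignment that sends each end home gives the hamiltonian cycle of Lemma~\ref{lem:basic}, and we measure other assignments against it. Given $\varphi$ and a set $S$ of nodes, an end $x$ \emph{enters} $S$ if its home is not in $S$ but $\varphi(x)\in S$, and \emph{leaves} $S$ if its home is in $S$ but $\varphi(x)\notin S$. Exactly $2|S|$ ends have their home in $S$ and exactly $2|S|$ ends are sent to $S$, so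
\begin{equation}\label{eq:balance}
\#\{\text{ends entering } S\}=\#\{\text{ends leaving } S\}.
\end{equation}

\section{An example on fifteen vertices}\label{sec:example}

Take $d=3$, $q=2$, nodes $1,\dots,5$ in this cyclic order, and $n=15$. Each list consists of the home and one other node:
\[
\begin{array}{c|cccccccccc}
\text{end}&x_1^L&x_1^R&x_2^L&x_2^R&x_3^L&x_3^R&x_4^L&x_4^R&x_5^L&x_5^R\\ \hline
\text{other node}&3&2&1&3&2&4&3&5&4&3
\end{array}
\]
See Figure~\ref{fig:example}. By Lemma~\ref{lem:basic}, $G$ is hamiltonian and $\delta(G)\ge3$. We show that every 2-factor has $1$, $3$ or $5$ components.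

\begin{figure}[ht]
\centering
\begin{tikzpicture}[e/.style={circle,fill,inner sep=1.6pt},h/.style={circle,draw,inner sep=1.5pt}]
\foreach \i in {1,...,5}{
  \node[e,label=below:{$x_{\i}^L$}] (L\i) at (2*\i-0.5,0) {};
  \node[e,label=below:{$x_{\i}^R$}] (R\i) at (2*\i+0.5,0) {};}
\foreach \i/\y in {1/1.1,2/1.9,3/2.7,4/1.9,5/1.1} \node[h] (h\i) at (2*\i,\y) {$h_{\i}$};
\foreach \i in {1,...,5} \draw (L\i)--(h\i)--(R\i);
\foreach \i/\j in {1/2,2/3,3/4,4/5} \draw[ultra thick] (R\i)--(L\j);
\draw[ultra thick,rounded corners] (R5)--(11.3,0)--(11.3,-0.9)--(0.7,-0.9)--(0.7,0)--(L1);
\foreach \a/\b in {L3/h2,L2/h1,R3/h4,R4/h5} \draw[dashed] (\a)--(\b);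
\foreach \a/\b in {R1/h2,R2/h3,L4/h3,L5/h4} \draw[thick,dotted] (\a)--(\b);
\draw[thick,dotted] (L1) to[out=130,in=180] (h3);
\draw[thick,dotted] (R5) to[out=50,in=0] (h3);
\end{tikzpicture}
\caption{A hamiltonian graph on 15 vertices whose 2-factors have 1, 3 or 5 components. The hubs $h_1,\dots,h_5$ form a clique (not drawn). Thick edges are strands, and thin solid edges join an end to its home hub; together they form a hamiltonian cycle. Dashed edges go one level down and dotted edges go up.}\label{fig:example}
\end{figure}

Let $\varphi$ be an assignment, and say that an end \emph{moves} if it is not sent home. Consider the five left ends $x_1^L,x_1^R,x_2^L,x_2^R,x_3^L$. No other end has $1$ or $2$ in its list, so four of them are sent to $\{1,2\}$ and the fifth, $y$, is sent to $3$. Only $x_3^L$ can enter $\{1,2\}$, and only $x_1^L,x_2^R$ can leave it. Only $x_2^L$ can enter $\{1\}$, and $x_1^L,x_1^R$ can leave it. By \eqref{eq:balance}, if $x_1^L$ moves then $x_3^L$ and $x_2^L$ move while $x_2^R$ and $x_1^R$ do not. If $x_1^L$ does not move, then $x_3^L,x_2^R$ move together or not at all, and so do $x_2^L,x_1^R$. The table shows, in these five cases, what the strand edges $x_1^Rx_2^L$,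 $x_2^Rx_3^L$ and the pair edges at $1$ and $2$ form on the left ends.
\[
\begin{array}{l|l|l|l|c}
\text{moving ends}&\varphi^{-1}(1)&\varphi^{-1}(2)&\text{path from $x_1^L$ to $y$}&\text{cycles}\\ \hline
\text{none}&x_1^L,x_1^R&x_2^L,x_2^R&x_1^L\,x_1^R\,x_2^L\,x_2^R\,x_3^L&0\\
x_2^L,x_1^R&x_1^L,x_2^L&x_1^R,x_2^R&x_1^L\,x_2^L\,x_1^R\,x_2^R\,x_3^L&0\\
x_3^L,x_2^R&x_1^L,x_1^R&x_2^L,x_3^L&x_1^L\,x_1^R\,x_2^L\,x_3^L\,x_2^R&0\\
x_3^L,x_2^R,x_2^L,x_1^R&x_1^L,x_2^L&x_1^R,x_3^L&x_1^L\,x_2^L\,x_1^R\,x_3^L\,x_2^R&0\\
x_3^L,x_2^L,x_1^L&x_1^R,x_2^L&x_2^R,x_3^L&x_1^L&2
\end{array}
\]
The lists are invariant under the reflection $i\mapsto 6-i$, $L\leftrightarrow R$, so the five right ends carry a path from $x_5^R$ to an end $y'$ sent to $3$, and $0$ or $2$ cycles. The pair edge $yy'$ and the strand edge $x_5^Rx_1^L$ close the two paths into one cycle. The total is $1$, $3$ or $5$.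

View the nodes as a tree with root $3$, in which $2$ is the left child of $3$ and $1$ is the left child of $2$. The moving ends form chains that descend one level at a time and then jump back up to the starting node. Record the sides of the ends along a chain. The chain $3\to2\to3$ of the third row has the word $LR$; it reverses one strand and creates no cycle. The chain $3\to2\to1\to3$ of the last row has the word $LLL$ and creates two cycles. The word $LL$ is missing on purpose. If $3$ were added to $N(x_2^L)$, then sending $x_3^L$ to $2$, $x_2^L$ to $3$ and all other ends home would make $\varphi^{-1}(2)=\{x_2^R,x_3^L\}$ a digon with its strand edge, while the remaining ends form the single cycle $x_1^L\,x_1^R\,x_2^L\,x_3^R\cdots x_5^R$. This is a 2-factor with two components. In all three cases the number of new cycles is the number of repeated letters in the word. The next section proves this in general.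

\section{Counting components along a tree}\label{sec:count}

Let $T$ be a finite rooted tree in which each non-root node is a \emph{left} ($L$) or \emph{right} ($R$) child of its parent, and the left children and the right children of each node are linearly ordered. A node may have several children on each side. Every node counts as an ancestor and a descendant of itself, and \emph{proper} excludes this. Let $T_v$ be the set of descendants of $v$, and let $\bar\sigma$ be the side opposite to $\sigma$.

Order the nodes recursively: within $T_v$ come first the sets $T_c$ for the left children $c$ of $v$, in their order, then $v$, then the sets $T_c$ for the right children, in their order. Each $T_v$ is an interval of this linear order. We take $V=V(T)$ with the corresponding cyclic order, and we assume in this section that the list of each end $x_v^\sigma$ satisfies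
\begin{equation}\label{eq:lists}
N(x_v^\sigma)\subseteq\{v\}\cup\{\text{children of $v$ on side }\sigma\}\cup\{\text{proper ancestors of }v\}.
\end{equation}

Let $x$ be an end of side $\sigma$ with home $v$, and let $u$ be an ancestor of $v$. Let $u=v_0,v_1,\dots,v_m=v$ be the path in $T$, let $\delta_i$ be the side on which $v_{i+1}$ is a child of $v_i$ for $0\le i<m$, and put $\delta_m=\sigma$. The \emph{word} from $u$ to $x$ is $\delta_0\delta_1\cdots\delta_m$, its \emph{first side} is $\delta_0$, and
\[
f(u,x)=\#\{\,1\le i\le m:\ \delta_{i-1}=\delta_i\,\}
\]
is its number of repetitions. Given an assignment $\varphi$, an end $x$ \emph{rises} if $\varphi(x)$ is a proper ancestor of its home.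

\begin{proposition}\label{prop:count}
Assume \eqref{eq:lists}. For every assignment $\varphi$, the number of cycles of $\Gamma(\varphi)$ is
\[
1+\sum_{x\ \mathrm{rises}}f(\varphi(x),x).
\]
\end{proposition}

Fix $\varphi$. The difficulty is that many chains may be present at once, and both ends of a node may move, so chains can be nested. What keeps them under control is the asymmetry in \eqref{eq:lists}: an end may go far up but only one level down, so each subtree has a single entrance. Let $E_v$ be the set of ends with home in $T_v$.

\begin{lemma}\label{lem:active}
Let $v$ be a non-root node, a child of $p$ on side $\sigma$. Either no end enters or leaves $T_v$, or exactly one end $\varepsilon_v$ enters and exactly one end $\omega_v$ leaves. In the second case $\varepsilon_v=x_p^\sigma$, $\varphi(\varepsilon_v)=v$, and $\varphi(\omega_v)$ is a proper ancestor of $v$.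
\end{lemma}

\begin{proof}
Let $x$ enter $T_v$ and have home $u\notin T_v$. If $\varphi(x)\in T_v$ were an ancestor of $u$, then $u\in T_v$. So by \eqref{eq:lists} $\varphi(x)$ is a child of $u$ on the side of $x$. The only node of $T_v$ whose parent is outside $T_v$ is $v$, so $\varphi(x)=v$, $u=p$ and $x=x_p^\sigma$. Thus at most one end enters, and by \eqref{eq:balance} as many leave. If $x$ leaves $T_v$, its home $u$ and the children of $u$ lie in $T_v$, so $\varphi(x)$ is an ancestor of $u$ outside $T_v$. The ancestors of $u$ form a chain through $v$, so $\varphi(x)$ is a proper ancestor of $v$.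
\end{proof}

Call $v$ \emph{active} in the second case and \emph{inactive} otherwise; the root is inactive. A node $v$ has at most one active child on each side $\sigma$, because such a child equals $\varphi(x_v^\sigma)$. For active $v$ let $\sigma_v$ be the first side of the word from $v$ to $\omega_v$, and call $v$ \emph{straight} if it is a child of its parent on side $\sigma_v$. We show that each straight node accounts for one cycle.

To argue by induction we cut $\Gamma(\varphi)$ down to a subtree. Let $\Gamma_v$ be the multigraph with vertex set $E_v$, together with $\varepsilon_v$ if $v$ is active, whose edges are the pair edges $\varphi^{-1}(w)$ for $w\in T_v$ and the strand edges $x_w^Rx_{w^+}^L$ for $w\in T_v$ other than the last node of $T_v$. The vertex $\varepsilon_v$ is included because it lies on the pair edge $\varphi^{-1}(v)$. Let $\tau_v^L$ be the $L$-end of the first node of $T_v$ and $\tau_v^R$ the $R$-end of its last node. In $\Gamma_v$ the ends $\tau_v^L,\tau_v^R,\varepsilon_v$ lack a strand edge and $\omega_v$ lacks a pair edge, so these are the endpoints of paths. The induction must record which are joined to which. A path may consist of one vertex.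

\begin{lemma}\label{lem:structure}
Let $v$ be a node and $\kappa_v$ the number of straight proper descendants of $v$. Then $\Gamma_v$ is the disjoint union of $\kappa_v$ cycles and
\begin{itemize}
\item[(i)] a $\tau_v^L$--$\tau_v^R$ path, if $v$ is inactive;
\item[(ii)] an $\omega_v$--$\tau_v^{\sigma}$ path and an $\varepsilon_v$--$\tau_v^{\bar\sigma}$ path, where $\sigma=\sigma_v$, if $v$ is active.
\end{itemize}
\end{lemma}

\begin{proof}
We use induction on the height of $v$ and assume the lemma for all children of $v$; for a leaf there is nothing to assume.

\emph{Arms.} Fix a side $\sigma$, and let $c_1,\dots,c_j$ ($j\ge0$) be the children of $v$ on side $\sigma$, numbered by increasing distance from $v$ in the linear order. The strand edges between the consecutive blocks $\{v\},T_{c_1},\dots,T_{c_j}$, which we call \emph{links}, are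
\[
x_v^\sigma\tau_{c_1}^{\bar\sigma},\qquad \tau_{c_i}^{\sigma}\tau_{c_{i+1}}^{\bar\sigma}\quad(1\le i<j),
\]
and $\tau_v^\sigma=\tau_{c_j}^\sigma$ if $j\ge1$, $\tau_v^\sigma=x_v^\sigma$ if $j=0$. The \emph{arm} $A^\sigma$ has vertex set $\{x_v^\sigma\}\cup E_{c_1}\cup\dots\cup E_{c_j}$, and its edges are the links and the edges of $\Gamma_{c_1},\dots,\Gamma_{c_j}$. This makes sense since $\varepsilon_{c_i}=x_v^\sigma$ if $c_i$ is active. Put $y^\sigma=x_v^\sigma$ if no $c_i$ is active, and $y^\sigma=\omega_c$ if $c$ is the active child on side $\sigma$. Let $a^\sigma$ be the number of straight nodes in $T_{c_1}\cup\dots\cup T_{c_j}$; it equals $\sum_i\kappa_{c_i}$ plus $1$ if some $c_i$ is straight and plus $0$ otherwise. We claim that $A^\sigma$ is the disjoint union of a $y^\sigma$--$\tau_v^\sigma$ path and $a^\sigma$ cycles.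

The graphs $\Gamma_{c_i}$ contribute $\sum_i\kappa_{c_i}$ cycles, and it remains to see how the links join their paths. If no $c_i$ is active, each $\Gamma_{c_i}$ has one path, from $\tau_{c_i}^{\bar\sigma}$ to $\tau_{c_i}^\sigma$, and the links string these into one path from $x_v^\sigma$ to $\tau_v^\sigma$. Now let $c=c_i$ be active. The links and the paths of the inactive children form a path $Q$ from $x_v^\sigma=\varepsilon_c$ to $\tau_c^{\bar\sigma}$ through $c_1,\dots,c_{i-1}$, with at least one edge, and a path $Q'$ from $\tau_c^\sigma$ to $\tau_v^\sigma$ through $c_{i+1},\dots,c_j$.
\begin{itemize}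
\item If $c$ is not straight, then $\sigma_c=\bar\sigma$, and $\Gamma_c$ has an $\omega_c$--$\tau_c^{\bar\sigma}$ path and an $\varepsilon_c$--$\tau_c^\sigma$ path. With $Q$ and $Q'$ they form the single path $\omega_c\cdots\tau_c^{\bar\sigma}\cdots\varepsilon_c\cdots\tau_c^\sigma\cdots\tau_v^\sigma$, and no new cycle appears.
\item If $c$ is straight, then $\sigma_c=\sigma$, and $\Gamma_c$ has an $\omega_c$--$\tau_c^\sigma$ path and an $\varepsilon_c$--$\tau_c^{\bar\sigma}$ path. The first extends along $Q'$ to an $\omega_c$--$\tau_v^\sigma$ path. The second has the same two endpoints as $Q$ and forms with it one new cycle, possibly a digon.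
\end{itemize}
This proves the claim.

\emph{The pair edge at $v$.} The arms $A^L$ and $A^R$ are vertex-disjoint, their vertex sets cover $E_v$, and $a^L+a^R=\kappa_v$. The graph $\Gamma_v$ is their union together with the pair edge $\varphi^{-1}(v)$ and, if $v$ is active, the vertex $\varepsilon_v$. Two facts determine this edge.

(a) \emph{An end $x$ with $\varphi(x)=v$ is $\varepsilon_v$, $y^L$ or $y^R$, and it can be $\varepsilon_v$ only if $v$ is active.} If the home of $x$ is outside $T_v$, then $x$ enters $T_v$, so $v$ is active and $x=\varepsilon_v$. If $x=x_v^\sigma$, then no child on side $\sigma$ is active, since such a child would equal $\varphi(x)$; so $x=y^\sigma$. If the home of $x$ is in $T_c$ for a child $c$ on side $\sigma$, then $x$ leaves $T_c$, so $c$ is active and $x=\omega_c=y^\sigma$.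

(b) \emph{If $\varphi(y^\sigma)\ne v$, then $v$ is active, $y^\sigma=\omega_v$ and $\sigma_v=\sigma$.} If $y^\sigma=x_v^\sigma$, then $\varphi(y^\sigma)$ is not a child of $v$, as that child would be an active child on side $\sigma$; by \eqref{eq:lists} it is an ancestor of $v$. If $y^\sigma=\omega_c$, then $\varphi(y^\sigma)$ is a proper ancestor of $c$, hence again an ancestor of $v$. Being different from $v$, it is a proper ancestor, so $v$ is not the root and $y^\sigma\in E_v$ leaves $T_v$. Thus $v$ is active and $y^\sigma=\omega_v$. The word from $v$ to $y^\sigma$ begins with $\sigma$ in both cases, because $y^\sigma$ is $x_v^\sigma$ or has its home below a child on side $\sigma$.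

If $v$ is inactive, (a) gives $\varphi^{-1}(v)=\{y^L,y^R\}$, and this edge joins the paths of the two arms into $\tau_v^L\cdots y^Ly^R\cdots\tau_v^R$. This is (i). If $v$ is active, then $\varepsilon_v\in\varphi^{-1}(v)$, so by (a) exactly one of $y^L,y^R$ is sent to $v$. Let $y^\sigma$ be the other. By (b), $y^\sigma=\omega_v$ and $\sigma=\sigma_v$, so the path of $A^\sigma$ is an $\omega_v$--$\tau_v^\sigma$ path. The pair edge $\varepsilon_vy^{\bar\sigma}$ extends the path of $A^{\bar\sigma}$ to an $\varepsilon_v$--$\tau_v^{\bar\sigma}$ path. This is (ii).
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:count}]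
The root $r$ is inactive, so $\Gamma_r$ consists of $\kappa_r$ cycles and a $\tau_r^L$--$\tau_r^R$ path. The only edge of $\Gamma(\varphi)$ not in $\Gamma_r$ is the strand edge $\tau_r^R\tau_r^L$, which closes this path. So $\Gamma(\varphi)$ has $1+\kappa_r$ cycles, where $\kappa_r$ is the number of all straight nodes.

Group the active nodes $c$ by the end $\omega_c$, which rises by Lemma~\ref{lem:active}. Let $x$ be a rising end, let $\varphi(x)=v_0,v_1,\dots,v_m$ be the path in $T$ to its home, and let $\delta_0\cdots\delta_m$ be the word from $v_0$ to $x$. For $1\le i\le m$ the end $x$ leaves $T_{v_i}$, so $v_i$ is active and $\omega_{v_i}=x$. Conversely, an active $c$ with $\omega_c=x$ is an ancestor of $v_m$ and a proper descendant of $v_0$, so it is one of $v_1,\dots,v_m$. The node $v_i$ is a child on side $\delta_{i-1}$ and has $\sigma_{v_i}=\delta_i$, so it is straight if and only if $\delta_{i-1}=\delta_i$. The group of $x$ therefore contains $f(\varphi(x),x)$ straight nodes, and summing over $x$ gives $\kappa_r$.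
\end{proof}

\section{Growing the tree}\label{sec:tree}

Proposition~\ref{prop:count} says which edges to allow. Call a proper ancestor $u$ of the home of an end $x$ \emph{good} for $x$ if $f(u,x)\equiv0\pmod q$, and let $g(x)$ be the number of ancestors good for $x$. If only good ancestors appear in the lists, every term of the sum is divisible by $q$. The remaining difficulty is the degree. An end needs $D=d-2$ nodes in its list besides its home, and ends near the root have few ancestors. We make up the deficit with children, whose ends may have deficits of their own, and we must show that the process stops.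

Grow a tree $T$ from the root by giving each node $v$, for each side $\sigma$, exactly $\max\{0,D-g(x_v^\sigma)\}$ children on side $\sigma$, in any order. This is well defined, since $g(x_v^\sigma)$ depends only on $\sigma$ and on the path from the root to $v$.

For $D=1$ and $q=2$ this is the tree of Section~\ref{sec:example}. The root gets one child on each side. At its left child, the $R$-end has the word $LR$ from the root, so $g=1$, while the $L$-end has the word $LL$, so $g=0$, and it gets a child. At that child, the root is good for the $L$-end (word $LLL$) and the parent is good for the $R$-end (word $LR$), so growth stops.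

\begin{lemma}\label{lem:finite}
The tree $T$ is finite, and $k=|V(T)|$ satisfies $2D+1\le k\le 2^{qD+1}(D!)^q$.
\end{lemma}

\begin{proof}
The root has no proper ancestor, so it has $D$ children on each side, which gives the lower bound. Let $v_0,\dots,v_m$ be a path down from the root $v_0$, with $v_{i+1}$ a child of $v_i$ on side $\delta_i$. For $0\le i<m$ let $x_i=x_{v_i}^{\delta_i}$ and $s_i=\#\{1\le t\le i:\delta_{t-1}=\delta_t\}$. For $j<i$ the word from $v_j$ to $x_i$ is $\delta_j\cdots\delta_i$, so $f(v_j,x_i)=s_i-s_j$ and
\[
g(x_i)=\#\{\,j<i:\ s_j\equiv s_i \pmod q\,\}.
\]
Sort the indices $0,\dots,m-1$ into $q$ classes by the residue of $s_i$. Along one class, in increasing order, $g(x_i)$ takes the values $0,1,2,\dots$. Since $v_i$ has a child on side $\delta_i$, we have $g(x_i)<D$, so each class has at most $D$ elements and $m\le qD$.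

Fix the sequence $\delta_0,\dots,\delta_{m-1}$. It determines the numbers $g(x_i)$, and there are $D-g(x_i)$ choices for $v_{i+1}$ given $v_i$. So the number of nodes at depth $m$ reached with this sequence is $\prod_{i<m}(D-g(x_i))$. A class with $a\le D$ elements contributes the factor $D(D-1)\cdots(D-a+1)\le D!$, so the product is at most $(D!)^q$. There are $2^m$ sequences of length $m$, hence $k\le(D!)^q\sum_{m=0}^{qD}2^m\le 2^{qD+1}(D!)^q$.
\end{proof}

\begin{remark}
The pigeonhole step needs a finite modulus. If only ancestors with $f(u,x)=0$ counted as good, then along a path of left children every word from a proper ancestor to an $L$-end would be $LL\cdots L$ with $f>0$. Each such end would receive $D$ children, and the tree would be infinite.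
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $T$ and $k$ be as in Lemma~\ref{lem:finite}, with the order of Section~\ref{sec:count}. Let $N(x_v^\sigma)$ consist of $v$, all children of $v$ on side $\sigma$, and all ancestors good for $x_v^\sigma$. For $n\ge3k$ let $G=G(V(T),N,n)$. Every end $x$ has
\[
|N(x)|=1+\max\{0,D-g(x)\}+g(x)\ge1+D=d-1,
\]
and $k+1\ge2D+2=2d-2\ge d$. By Lemma~\ref{lem:basic}, $G$ is hamiltonian and $\delta(G)\ge d$.

Let $F$ be a 2-factor of $G$ and $\varphi$ its assignment from Lemma~\ref{lem:rigid}. The lists satisfy \eqref{eq:lists}, so $F$ has $1+\sum f(\varphi(x),x)$ components by Proposition~\ref{prop:count}, the sum running over the rising ends. If $x$ rises, then $\varphi(x)$ is a proper ancestor of its home that lies in $N(x)$, so it is good for $x$ and $q$ divides $f(\varphi(x),x)$. Hence the number of components of $F$ is congruent to $1$ modulo $q$.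
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:growth}]
The first statement is contained in Theorem~\ref{thm:main}. For the second, let logarithms be natural and let $d\ge3$, so that $\log d>1$. Since $qD+1\le qd$ and $D!\le d^{\,d}$,
\[
\log(3k)\le\log3+(qD+1)\log2+q\log D!\le d\log d+qd+qd\log d\le C_q\,d\log d,
\]
where $C_q=2q+1$. Put $t=\log n/(C_q\log\log n)$ and $d=\lfloor t\rfloor$. For large $n$ we have $3\le d\le\log n$, so $C_q\,d\log d\le C_q\,t\log\log n=\log n$. Thus $3k\le n$, and Theorem~\ref{thm:main} gives a graph of order $n$ with $\delta\ge d\ge t/2$. So $c_q=1/(2C_q)$ works.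
\end{proof}

\begin{thebibliography}{9}
\bibitem{problem}
\texttt{http://www.mathcs.emory.edu/\~{}rg/P112Y05.pdf}
\end{thebibliography}
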